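# Dimension in the Gehring–Hayman inequality for Gromov hyperbolic domains

## Geodesics in the half-plane, by hand

Let $H=\{(s,t)\in\mathbb R^2: t>0\}$ and charge a traveler at the point $(s,t)$ the price $1/t$ per unit of length: moving is expensive near the boundary and cheap far from it. We travel from $a=(-3,1)$ to $b=(3,1)$. The straight segment costs $6$. Going up to height $y$, across, and down again costs $2\log y+6/y$, which is smallest at $y=3$, with value $2\log 3+2\approx 4.20$. So it pays to make a detour away from the boundary.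

The best route is known, because $|dx|/t$ is the Poincaré metric: it is the arc of the circle through $a$ and $b$ centered on the boundary line. Here the center is $0$, the radius is $\sqrt{10}$, and the cost is $2\log(3+\sqrt{10})\approx 3.64$. How long is this arc in the ordinary sense? It subtends the angle $\pi-2\arctan\frac13\approx 2.498$, so its length is about $7.90$, against the distance $6$. The detour costs a factor of about $1.32$.

For arbitrary $a,b\in H$ the optimal route is a vertical segment or an arc of a circle centered on $\partial H$. Such an arc is less than a semicircle. If its central angle is $2\psi$ with $0<\psi<\pi/2$ and its radius is $R$, the arc has length $2R\psi$ and the chord has length $2R\sin\psi$; the ratio $\psi/\sin\psi$ increases with $\psi$ and stays below $\pi/2$. So the cheapest route is never longer than $\frac{\pi}{2}$ times the shortest one. The same holds for the half-space in $\mathbb R^n$, since its optimal routes lie in vertical planes: the factor is $\pi/2$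 in every dimension.

Replace $H$ by a domain $G$ and $t$ by the distance to the boundary of $G$. If the geometry of the costs is "hyperbolic", as it is for the half-plane, is the cheapest route always at most a constant times longer than the shortest one? And is that constant blind to the dimension, as it is for half-spaces? We make this precise and show that the answer to the second question is no.

## Quasihyperbolic metric, inner metric, Gromov products

Throughout, $E$ is a real normed space with $\dim E\ge2$, $G\subsetneq E$ is a domain, $\delta_G(x)=d(x,E\setminus G)$, and $\ell$ denotes norm length.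

**Definition (quasihyperbolic metric).** For a rectifiable arc $\gamma\subset G$ put $l_k(\gamma)=\int_\gamma\frac{|dx|}{\delta_G(x)}$, and let $k(a,b)=k_G(a,b)=\inf l_k(\gamma)$ over all arcs $\gamma$ joining $a$ and $b$ in $G$. An arc $\gamma$ from $a$ to $b$ with $l_k(\gamma)=k(a,b)$ is a quasihyperbolic geodesic.

For the half-plane this is the metric of the first section. Geodesics need not exist when $\dim E=\infty$; every condition below concerns those that do exist. Subarcs of geodesics are geodesics.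

**Definition (inner metric, Gehring–Hayman domain).** Let $\lambda_G(x,y)=\inf\ell(\alpha)$ over arcs $\alpha$ joining $x,y$ in $G$. An arc $\gamma$ is $c$-quasiconvex in the inner metric if $\ell(\gamma[x,y])\le c\,\lambda_G(x,y)$ for all $x,y\in\gamma$, where $\gamma[x,y]$ is the subarc between $x$ and $y$. The domain $G$ is $c$-Gehring–Hayman if every quasihyperbolic geodesic in $G$ is $c$-quasiconvex in the inner metric.

In a convex domain $\lambda_G(x,y)=|x-y|$, so the half-plane is $\frac\pi2$-Gehring–Hayman. In the plane slit along $\{(s,0):s\ge0\}$, the points $(1,\pm\eta)$ have distance $2\eta$, but an arc between them must cross $\{(-\sigma,0):\sigma>0\}$, hence has length at least $2\sqrt{1+\eta^2}$; passing close to the tip shows that $\lambda_G=2\sqrt{1+\eta^2}$.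

**Definition (Gromov hyperbolicity).** In a metric space with metric $k$ let $(x|y)_w=\frac12\big(k(x,w)+k(y,w)-k(x,y)\big)$. The space is $h$-hyperbolic if $(x|z)_w\ge\min\{(x|y)_w,(y|z)_w\}-h$ for all $x,y,z,w$.

We write $h$ for the constant because $\delta_G$ is taken. By the triangle inequality, $0\le(x|y)_w\le\min\{k(x,w),k(y,w)\}$. On the real line with $w=0$, the product $(x|y)_0$ is $\min(|x|,|y|)$ if $x,y$ have the same sign and $0$ otherwise, and the inequality holds with $h=0$: think of $(x|y)_w$ as the length of the common initial part of the routes from $w$ to $x$ and to $y$. The Euclidean plane is not hyperbolic: with $w=0$, $x=(R,0)$, $y=(0,R)$, $z=(-R,0)$ we get $(x|z)_w=0$ and $(x|y)_w=(y|z)_w=(1-\frac{\sqrt2}2)R$, so $h\ge 0.29R$ for all $R$.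

A theorem of Bonk–Heinonen–Koskela says: if $G\subsetneq\mathbb R^n$ is Gromov $\delta$-hyperbolic in the quasihyperbolic metric, then $G$ is $c'(\delta,n)$-Gehring–Hayman. The problem, from "Quasihyperbolic geodesics in convex domains" (http://www.helsinki.fi/~jvaisala/qhgeo.pdf), asks whether $c'$ can be chosen to depend on $\delta$ only, for all domains $G\subsetneq E$ in all real normed spaces with $\dim E\ge2$. The answer is **no**. "Universal" below means an absolute numerical constant.

**Theorem 1.** There are universal constants $h_0,c_0>0$ and $n_0$ such that for every $n\ge n_0$ there is a bounded domain $G\subset\mathbb R^n$ (Euclidean norm) with $(G,k_G)$ Gromov $h_0$-hyperbolic, and points $a,b\in G$, such that every quasihyperbolic geodesic $\gamma$ from $a$ to $b$ (at least one exists) satisfies $\ell(\gamma)\ge e^{c_0n}\lambda_G(a,b)$. Hence no $c'$ depending only on $\delta$ exists.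

**Theorem 2.** There is a universal $C$ such that for every real normed space $E$ with $2\le n=\dim E<\infty$, every Gromov $h$-hyperbolic domain $G\subsetneq E$ is $c'$-Gehring–Hayman with $c'=\exp\big(C\,n\max(1,h)\big)$.

The last sentence of Theorem 1 follows from the rest: a constant $c'(h_0)$ would satisfy $c'(h_0)\ge e^{c_0n}$ for all $n\ge n_0$. Moreover, let $c^*(\delta,n)$ be the best Gehring–Hayman constant for $\delta$-hyperbolic domains in $n$-dimensional normed spaces (or only in $\mathbb R^n$). An $h_0$-hyperbolic space is $\delta$-hyperbolic for $\delta\ge h_0$, so the two theorems give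
$$e^{c_0n}\le c^*(\delta,n)\le e^{C\max(1,\delta)n}\qquad(\delta\ge h_0,\ n\ge n_0).$$

We use four standard facts. Write $\delta=\delta_G$, and from now on let $\dim E<\infty$.

**(F1)** For $a,b\in G$,
$$k(a,b)\ge\log\Big(1+\frac{|a-b|}{\min\{\delta(a),\delta(b)\}}\Big),\tag{1}$$
$$\Big|\log\frac{\delta(a)}{\delta(b)}\Big|\le k(a,b),\tag{2}$$
$$k(a,b)\le\log\frac1{1-|a-b|/\delta(a)}\quad\text{if }|a-b|<\delta(a).\tag{3}$$
For (1): on an arc from $b$ to $a$ of length $\ell\ge|a-b|$, at arclength $\xi$ from $b$ we have $\delta\le\delta(b)+\xi$, so $l_k\ge\int_0^\ell\frac{d\xi}{\delta(b)+\xi}=\log(1+\ell/\delta(b))$; exchange $a$ and $b$ for the other bound. For (2): $\delta(a)\le\delta(b)+|a-b|$, so $\log\frac{\delta(a)}{\delta(b)}\le\log\big(1+\frac{|a-b|}{\delta(b)}\big)\le k(a,b)$, and symmetrically. For (3): on the segment $[a,b]\subset G$, at distance $\xi$ from $a$, $\delta\ge\delta(a)-\xi$; integrate.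

**(F2)** Quasihyperbolic geodesics exist between any two points of $G$. By (1) and (3), $k$ induces the norm topology on $G$. By (1) and (2), the ball $\{k(a,\cdot)\le R\}$ is bounded and $\delta\ge e^{-R}\delta(a)$ on it, so it is compact. Thus $(G,k)$ is a proper length space, and the Hopf–Rinow theorem gives an arc whose length measured in the metric $k$ equals $k(a,b)$. This length is $l_k$: by (1) and (3), $k(x,y)\delta(x)/|x-y|\to1$ as $|x-y|/\delta(x)\to0$, and $\delta$ is bounded below on a compact arc, so sums over fine partitions in the metric $k$ converge to $\int|dx|/\delta$. Along an arc we write $dk=|dx|/\delta$, so $\ell=\int\delta\,dk$.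

**(F3)** If $X,Y$ are geodesic spaces, $X$ is $h$-hyperbolic, and $\varphi:X\to Y$ is a bijection with $\kappa^{-1}d\le d(\varphi\cdot,\varphi\cdot)\le\kappa d$, then $Y$ is $h'(h,\kappa)$-hyperbolic (Bridson–Haefliger, *Metric spaces of non-positive curvature*, III.H, Thm 1.9 and Prop. 1.22).

**(F4)** Hyperbolic space $\mathbb H^n$ is Gromov hyperbolic with a constant independent of $n$, because four points lie in a totally geodesic copy of $\mathbb H^3$ (for $n\ge3$; for $n=2$ embed it).

## Weighting the half-plane by its height, and a packing obstruction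

To break the inequality we keep the costs and change the lengths. Suppose a map stretches lengths near $(s,t)$ by a factor of about $t$ in all directions. The distance to the boundary, formerly $t$, becomes about $t^2$, and the cost element stays about $t|dx|/t^2=|dx|/t$. So the cost geometry remains hyperbolic.

Compute in this model. Let $0<\tau<\frac12$ and compare routes from $(0,\tau)$ to $(1,\tau)$. The bottom segment has new length $\tau$. The hyperbolic geodesic rises to height $\sqrt{\tau^2+1/4}\ge\frac12$, and a curve that goes from height $\tau$ to height $\frac12$ and back has new length at least $2\int_\tau^{1/2}t\,dt=\frac14-\tau^2$. The ratio is at least $(\frac14-\tau^2)/\tau$: it exceeds $3.9$ for $\tau=\frac1{16}$ and tends to infinity as $\tau\to0$. If such a map into some $\mathbb R^n$ exists, with constants independent of $\tau$, the Gehring–Hayman constant is at least about $1/\tau$.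

The natural first attempt is to look for the map in a fixed low dimension. It fails for reasons of volume. Suppose $\Phi:[0,1]\times[\tau,1]\to G\subset\mathbb R^n$ is $C^1$ with
$$\|D\Phi(s,t)\|\le Ct,\qquad \delta_G(\Phi(s,t))\ge ct^2,\qquad k_G(\Phi(x),\Phi(x'))\ge\kappa^{-1}k_H(x,x').$$
Look at the height $t=\sqrt\tau$. Going from $\Phi(s,t)$ down to height $\tau$, across, and up gives
$$|\Phi(s,t)-\Phi(s',t)|\le2\int_\tau^tCt'\,dt'+C\tau\le Ct^2+C\tau=2Ct^2 .$$
So the whole curve at height $t$ lies in a ball of radius $2Ct^2$. Let $M=2^\kappa$ and take the points $x_i=(iMt,t)$, $0\le i\le 1/(Mt)$; there are at least $1/(Mt)$ of them. Two of them have hyperbolic distance at least $2\operatorname{arsinh}\frac M2>2\log M$, so their images have $k_G$-distance greater than $2\log2$. By (3), $B(y,\frac12\delta_G(y))$ lies in the open $k_G$-ball of radius $\log2$ about $y$. Hence the balls $B(\Phi(x_i),\frac12ct^2)$ are disjoint. They lie in one ball of radius $(2C+\frac c2)t^2$. Comparing volumes,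
$$\frac1{2^\kappa\sqrt\tau}\le\Big(1+\frac{4C}c\Big)^n .$$
With the constants and $n$ fixed, $\tau$ cannot tend to $0$. We need about $1/t$ well-separated pieces of size $t^2$ in a ball of radius comparable to $t^2$, and this takes $n\gtrsim\log(1/t)$.

This dimension is also enough: in $\mathbb R^d$ there are exponentially many (in $d$) unit vectors with pairwise angles at least $60^\circ$. The proof of Theorem 1 gives each piece its own such vector, builds a surface from the pieces, and thickens it.

## Cells, almost orthogonal labels, and the surface $F$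

Let $m\ge1$, $\tau=2^{-m}$, $\Omega=(0,1)^2$. For $x=(s,t)\in\Omega$ put $r(x)=\max(t,\tau)$ and $\sigma(x)=t+\tau$, so $r\le\sigma\le2r$. The function $\sigma$ is a smooth version of the stretching factor $t$, cut off at height $\tau$.

**Step 1: cells, colors and labels.** The purpose is to cut $\Omega$ into pieces whose size is comparable to their height, and to give them labels far from each other. Fix $C^\infty$ functions with values in $[0,1]$: $\psi=1$ on $[-\frac12,\frac12]$, supported in $[-\frac34,\frac34]$; $\zeta=1$ on $[\frac12,1]$, supported in $[\frac38,\frac{15}8]$; $\zeta^-=1$ on $(-\infty,1]$, supported in $(-\infty,\frac{15}8]$. For $0\le j\le m$ and $0\le\nu\le2^j$ let $Q=(j,\nu)$,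
$$r_Q=2^{-j},\quad c_Q=(\nu2^{-j},2^{-j}),\quad\xi_Q(x)=2^j(x-c_Q)=(2^js-\nu,\,2^jt-1),$$
$$\chi_Q(x)=\zeta_j(t)\,\psi(2^js-\nu),\qquad\zeta_j(t)=\zeta(2^jt)\ (j<m),\quad\zeta_m(t)=\zeta^-(2^mt).$$
Then $\operatorname{supp}\chi_Q\subset U_Q=\{|2^js-\nu|<1,\ t\in J_j\}$ with $J_j=(2^{-j-2},2^{1-j})$ for $j<m$ and $J_m=(-\infty,2^{1-m})$. Give $Q$ the color $(j\bmod3,\ \nu\bmod2)$; there are $6$ colors.

*Boxes $U_Q$ of the same color are disjoint.* If $j=j'$, then $|\nu-\nu'|\ge2$, while a common point would give $|\nu-\nu'|<2$. If $j'\ge j+3$, then $\sup J_{j'}=2^{1-j'}\le2^{-j-2}=\inf J_j$.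

*Each $x\in\Omega$ has a $Q$ with $\chi_Q(x)=1$.* Choose $j<m$ with $t\in[2^{-j-1},2^{-j}]$, or $j=m$ if $t\le2^{-m}$, and let $\nu$ be an integer nearest to $2^js\in(0,2^j)$.

*If $x\in U_Q\cap\Omega$, then $|\xi_Q(x)|<\sqrt2$ and $\frac12r(x)\le r_Q\le4r(x)$.* Both coordinates of $\xi_Q$ lie in $(-1,1)$, since $0<2^jt<2$. If $j<m$, then $r_Q/4<t\le r(x)\le\max(2r_Q,\tau)=2r_Q$. If $j=m$, then $r_Q=\tau\le r(x)\le2\tau$.

The number of cells is $\sum_{j=0}^m(2^j+1)=2^{m+1}+m\le2^{m+2}$ (five cells for $m=1$). Put $d=12(m+2)$. We claim that there are unit vectors $v_Q\in\mathbb R^d$ with $\langle v_Q,v_{Q'}\rangle\le\frac12$ for $Q\ne Q'$. Take independent random vectors in $\{\pm d^{-1/2}\}^d$. For a pair, $\langle v_Q,v_{Q'}\rangle=\frac1d\sum_{i=1}^d\epsilon_i$ with independent random signs $\epsilon_i$, and Hoeffding's inequality bounds the probability that this exceeds $\frac12$ by $e^{-d/8}$. (Markov's inequality for $e^{\frac12\sum\epsilon_i}$ and $\cosh\frac12\le e^{1/8}$ give $e^{d/8-d/4}$.) Since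 $2^{m+2}=e^{(m+2)\log2}\le e^{0.75(m+2)}=e^{d/16}$, the expected number of bad pairs is at most $\frac12(2^{m+2})^2e^{-d/8}\le\frac12<1$. So some choice has no bad pair.

**Step 2: the surface.** We place the cell $Q$ as a flat piece of size $r_Q^2$ around $r_Q^2v_Q$. The label $v_Q$ separates it from other cells; the coordinate $\xi_Q$ separates its points from one another. Overlapping cells have different colors, and each color gets its own block of coordinates so that terms cannot cancel. Let $K\ge6(d+2)$ and let $F:\Omega\to\bigoplus_c\mathbb R^{d+2}\subset\mathbb R^K$ ($6$ orthogonal blocks, other coordinates $0$) have the components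
$$F_c(x)=\sum_{Q\text{ of color }c}4^{-j}\chi_Q(x)\big(v_Q,\xi_Q(x)\big).$$
At each point at most one term per color has $x\in U_Q$, and a term vanishes near every point outside its $U_Q$. On $U_Q\cap\Omega$ the term is $4^{-j}\Theta(\xi_Q(x))$ with $\Theta(\xi)=Z(1+\xi_2)\psi(\xi_1)(v_Q,\xi)$, $Z\in\{\zeta,\zeta^-\}$; as $|v_Q|=1$ and $|\xi|<\sqrt2$, the first and second derivatives of $\Theta$ have universal bounds. By the chain rule the first derivative of the term is $r_Q\,D\Theta$, with $r_Q\le4r\le4\sigma$, and its second derivative is $D^2\Theta$, up to the linear identification. So with a universal $C_1\ge1$,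
$$\|DF(x)\|\le C_1\sigma(x),\qquad\|D^2F(x)\|\le C_1.\tag{4}$$

**Step 3: separation.** We show that $F$ stretches by a factor of at least about $\sigma$ and never comes back near itself. For $x,x'\in\Omega$, with $c_1=\frac1{20}$,
$$|F(x)-F(x')|\ge c_1\sigma(x)\min\{\sigma(x),|x-x'|\}.\tag{5}$$

*Proof.* Pick $Q=(j,\nu)$ with $\chi_Q(x)=1$; let $c$ be its color, $\xi=\xi_Q(x)$, $r=r(x)$. Then $F_c(x)=r_Q^2(v_Q,\xi)$.

(a) Suppose $x'\in U_{Q'}$ with $Q'\ne Q$ of color $c$. The first component of $F_c(x)-F_c(x')$ is $\alpha v_Q-\beta v_{Q'}$ with $\alpha=r_Q^2$, $\beta\ge0$. Its squared norm is at least $\alpha^2+\beta^2-\alpha\beta\ge\frac34\alpha^2$. So $|F(x)-F(x')|\ge\frac{\sqrt3}2r_Q^2\ge\frac{\sqrt3}8r^2\ge\frac15r^2$.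

(b) Otherwise $F_c(x')=r_Q^2\chi'(v_Q,\xi')$ with $\chi'=\chi_Q(x')$, $\xi'=\xi_Q(x')$. If $\chi'=0$, the difference has norm at least $r_Q^2\ge\frac14r^2$. If $\chi'>0$, then $x'\in U_Q$, so $|\xi'|<\sqrt2$. Put $\Delta=F_c(x)-F_c(x')=r_Q^2\big((1-\chi')v_Q,\ \xi-\chi'\xi'\big)$. Then
$$|\xi-\xi'|\le|\xi-\chi'\xi'|+(1-\chi')|\xi'|\le(1+\sqrt2)r_Q^{-2}|\Delta| ,$$
and since $|\xi-\xi'|=|x-x'|/r_Q$,
$$|\Delta|\ge\frac{r_Q|x-x'|}{1+\sqrt2}\ge\frac{r|x-x'|}{2(1+\sqrt2)}\ge\tfrac15r|x-x'| .$$

In all cases $|F(x)-F(x')|\ge\frac15r\min\{r,|x-x'|\}$, and $r\ge\sigma/2$ gives (5). $\square$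

Letting $x'\to x$ in (5) we get
$$|DF(x)v|\ge c_1\sigma(x)|v|\qquad(v\in\mathbb R^2).\tag{6}$$

## Thickening the surface to a domain

We need a domain of $\mathbb R^n$, not a surface. The difficulty is to choose normal directions with controlled derivatives, since the normal spaces of $F(\Omega)$ turn with $x$. Two additional dimensions avoid any choice. If $A$ is an injective $K\times2$ matrix, then
$$(p,q)\mapsto(Ap+\sigma q,\ A^Tq),\qquad p\in\mathbb R^2,\ q\in\mathbb R^K,$$
is invertible: $A^Tq=0$ and $Ap+\sigma q=0$ give $A^TAp=0$, so $p=0$, $q=0$.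

**Step 4: the map $f$ and its derivative.** Let $n=K+2$, let $0<\varepsilon\le1$ be a small universal constant fixed in Step 5, and set
$$D=\{z=(x,w)\in\mathbb R^2\times\mathbb R^K:\ x=(s,t)\in\Omega,\ |w|<\varepsilon t\},$$
$$f(x,w)=\big(F(x)+\sigma(x)w,\ DF(x)^Tw\big)\in\mathbb R^K\times\mathbb R^2=\mathbb R^n.$$
$D$ is bounded, open and convex. Put $L_x(p,q)=(DF(x)p+\sigma(x)q,\ DF(x)^Tq)$. The derivative $Df(x,w)(p,q)$ differs from $L_x(p,q)$ by the vector $\big(p_2w,\ (D^2F(x)[p,\cdot])^Tw\big)$, so by (4)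
$$\|Df(x,w)-L_x\|\le(1+C_1)|w|\le(1+C_1)\varepsilon\sigma(x)\quad\text{on }D.\tag{7}$$
Also by (4), with $C_2=2C_1+1$,
$$\|L_x\|\le C_2\sigma(x),\qquad\|L_x-L_{x'}\|\le C_2|x-x'|.\tag{8}$$

Lower bound for $L_x$: let $(P,R)=L_x(p,q)$. Then $DF^TP-\sigma R=DF^TDF\,p$. By (6), $\langle DF^TDF\,p,p\rangle=|DF\,p|^2\ge c_1^2\sigma^2|p|^2$, hence $c_1^2\sigma^2|p|\le C_1\sigma|P|+\sigma|R|$, so $\sigma|p|\le c_1^{-2}(C_1+1)|(P,R)|$. Moreover $\sigma|q|\le|P|+C_1\sigma|p|$. Adding,
$$|L_x(p,q)|\ge c_2\sigma(x)|(p,q)|,\qquad c_2^{-1}=1+(C_1+1)^2c_1^{-2}.\tag{9}$$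
If $(1+C_1)\varepsilon\le c_2/2$, then (7)–(9) and $c_2\le1\le C_2$ give on $D$
$$\tfrac{c_2}2\sigma|v|\le|Df(z)v|\le2C_2\sigma|v|\qquad(v\in\mathbb R^n).\tag{10}$$
So $f$ stretches by a factor of about $\sigma$ in all directions, as in the model.

**Step 5: $f$ is injective.** Near points are separated by the derivative, far points by (5). Let $f(x,w)=f(x',w')$ with $\sigma:=\sigma(x)\ge\sigma(x')$. Then $|F(x)-F(x')|=|\sigma(x)w-\sigma(x')w'|\le2\varepsilon\sigma^2$. If $2\varepsilon<c_1$, the minimum in (5) cannot be $\sigma$, so $|x-x'|\le\frac{2\varepsilon}{c_1}\sigma$. The points $(x_\omega,w_\omega)$, $0\le\omega\le1$, of the segment from $z=(x,w)$ to $z'=(x',w')$ lie in $D$ and satisfy $|x_\omega-x|\le\frac{2\varepsilon}{c_1}\sigma$, $|w_\omega|\le\varepsilon\sigma$. By (7) and (8),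
$$\|Df(x_\omega,w_\omega)-L_x\|\le(1+C_1)\varepsilon\sigma+C_2\tfrac{2\varepsilon}{c_1}\sigma\le\tfrac{c_2}2\sigma$$
if $\varepsilon$ is a small enough universal constant. Integrating along the segment and using (9), $0=|f(z')-f(z)|\ge(c_2-\frac{c_2}2)\sigma|z'-z|$, so $z=z'$.

Fix a universal $\varepsilon$ that meets all the conditions in Steps 4 and 5. By (10) and the inverse function theorem, $f:D\to G:=f(D)$ is a diffeomorphism onto a bounded domain $G\subset\mathbb R^n$.

## The metric $k_G$ is hyperbolic with a universal constant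

**Step 6: $k_G$ is comparable to $k_D$.** The stretching factor should cancel between length and boundary distance. For $z=(x,w)\in D$ and $\sigma=\sigma(x)$, note that $\delta_D(z)\le t\le\sigma$, since $((s,0),w)\notin D$. We claim
$$\tfrac{c_2}8\sigma\,\delta_D(z)\le\delta_G(f(z))\le4C_2\,\sigma\,\delta_D(z).\tag{11}$$

*Left inequality.* Let $q\in\partial G$ be nearest to $f(z)$. Then $[f(z),q)\subset G$. Its preimage is an arc from $z$ that cannot stay in the compact set $\bar B(z,\delta_D(z)/2)\subset D$, since otherwise $q$ would lie in the compact set $f(\bar B(z,\delta_D(z)/2))\subset G$. Until its exit from this ball, where the value of $\sigma$ is at least $\sigma-\frac12\delta_D(z)\ge\frac\sigma2$, it has length at least $\delta_D(z)/2$. By (10), $|f(z)-q|\ge\frac{c_2}2\cdot\frac\sigma2\cdot\frac{\delta_D(z)}2$.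

*Right inequality.* Let $p\in\partial D$ with $|p-z|=\delta_D(z)$. On $[z,p)$ the value of $\sigma$ is at most $2\sigma$, so $f([z,p))$ has length at most $4C_2\sigma\delta_D(z)$ and converges to a point $q$. If $q\in G$, continuity of $f^{-1}$ would give $p=f^{-1}(q)\in D$, a contradiction. So $q\notin G$, and $\delta_G(f(z))\le|f(z)-q|$.

Since $f$ is a diffeomorphism, it matches rectifiable arcs of $D$ with rectifiable arcs of $G$. By (10) and (11), for every such arc $\gamma'\subset D$, with the universal $\kappa=16C_2/c_2$,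
$$\kappa^{-1}l_{k_D}(\gamma')\le l_{k_G}(f\circ\gamma')\le\kappa\,l_{k_D}(\gamma'),\qquad\text{so}\quad\kappa^{-1}k_D\le k_G(f\cdot,f\cdot)\le\kappa\,k_D.\tag{12}$$

**Step 7: $(D,k_D)$ is bilipschitz to $\mathbb H^n$.** $D$ is a convex body of universally bounded shape, so a radial map turns it into a ball. Let $z_0=((\frac12,\frac12),0)$ and $\rho_0=\varepsilon/4$. Then $B(z_0,\rho_0)\subset D$, because there $t>\frac14$, $s\in(0,1)$, $t<1$ and $|w|<\frac\varepsilon4<\varepsilon t$; and $D\subset B(z_0,2)$. Let $\mu$ be the Minkowski functional of $D-z_0$. Then $\frac{|v|}2\le\mu(v)\le\frac{|v|}{\rho_0}$, and by subadditivity $|\mu(v)-\mu(v')|\le|v-v'|/\rho_0$. Let $\Psi(v)=\mu(v)v/|v|$, $\Psi(0)=0$. It is a bijection of $\mathbb R^n$ that maps $D-z_0=\{\mu<1\}$ onto the unit ball $B$, with inverse $\Psi^{-1}(u)=|u|u/\mu(u)$, $\Psi^{-1}(0)=0$.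

For nonzero $v,v'$ we have
$$\frac v{|v|}-\frac{v'}{|v'|}=\frac{v(|v'|-|v|)}{|v||v'|}+\frac{v-v'}{|v'|},\quad\text{hence}\quad\Big|\frac v{|v|}-\frac{v'}{|v'|}\Big|\le\frac{2|v-v'|}{|v'|},$$
and so
$$|\Psi(v)-\Psi(v')|\le|\mu(v)-\mu(v')|+\mu(v')\frac{2|v-v'|}{|v'|}\le\frac3{\rho_0}|v-v'| .$$
For the inverse put $H(u)=|u|^2/\mu(u)\le2|u|$, so $\Psi^{-1}(u)=H(u)\frac u{|u|}$. For $0<|u'|\le|u|$,
$$|H(u)-H(u')|\le\frac{(|u|+|u'|)|u-u'|}{\mu(u)}+\frac{|u'|^2|\mu(u)-\mu(u')|}{\mu(u)\mu(u')}\le\Big(4+\frac4{\rho_0}\Big)|u-u'| ,$$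
while $H(u')\big|\frac u{|u|}-\frac{u'}{|u'|}\big|\le4|u-u'|$. If one point is $0$, the bounds $|\Psi(v)|\le|v|/\rho_0$ and $|\Psi^{-1}(u)|\le2|u|$ suffice. So $\Psi$ is $\Lambda$-bilipschitz on $\mathbb R^n$ with a universal $\Lambda$. It changes lengths and boundary distances by factors of at most $\Lambda$, hence quasihyperbolic distances by a factor of at most $\Lambda^2$. Finally, in $B$,
$$\frac1{1-|u|}\le\frac2{1-|u|^2}\le\frac2{1-|u|} ,$$
so $k_B$ is $2$-bilipschitz to the hyperbolic metric $\frac{2|du|}{1-|u|^2}$. Together with (12), $(G,k_G)$ is bilipschitz to $\mathbb H^n$ with a universal constant. By (F2)–(F4), $(G,k_G)$ is $h_0$-hyperbolic with a universal $h_0$.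

## Short arcs and long geodesics in $G$

It remains to repeat the computation of the model inside $G$. Let $z_a=((\frac14,\tau),0)$, $z_b=((\frac34,\tau),0)$, $a=f(z_a)$, $b=f(z_b)$.

**Step 8: a short arc.** The arc $s\mapsto f((s,\tau),0)=(F(s,\tau),0)$, $s\in[\frac14,\frac34]$, has length at most $\frac12C_1\cdot2\tau$ by (4). So $\lambda_G(a,b)\le C_1\tau=C_12^{-m}$.

**Step 9: a cheap route.** We bound $k_D(z_a,z_b)$ so that geodesics cannot stay low. For $s\in[\frac14,\frac34]$ and $0<t\le\frac12$, the walls $s=0,1$ and $t=1$ are at distance at least $\frac14$, and the region $|w|\ge\varepsilon t$ is at distance $\frac{\varepsilon t}{\sqrt{1+\varepsilon^2}}$ from $((s,t),0)$. So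
$$\delta_D((s,t),0)\ge\min\Big\{\frac14,\frac{\varepsilon t}{\sqrt{1+\varepsilon^2}}\Big\}\ge\frac{\varepsilon t}2 .$$
Going up to height $\frac12$, across, and down,
$$k_D(z_a,z_b)\le2\int_\tau^{1/2}\frac{2\,dt}{\varepsilon t}+\frac12\cdot\frac4\varepsilon=\frac4\varepsilon(m-1)\log2+\frac2\varepsilon\le\frac{8m}\varepsilon.$$

**Step 10: geodesics rise, hence are long.** Let $\gamma$ be any quasihyperbolic geodesic of $G$ from $a$ to $b$; one exists by (F2). Put $\gamma'=f^{-1}(\gamma)$ and let $t_*$ be the maximum of $t$ on $\gamma'$. On $\gamma'$ we have $\delta_D\le t\le t_*$, and $s$ changes by $\frac12$ along it. By (12),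
$$\frac1{2t_*}\le l_{k_D}(\gamma')\le\kappa\,k_G(a,b)\le\kappa^2k_D(z_a,z_b)\le\frac{8\kappa^2m}\varepsilon,\qquad\text{so}\quad t_*\ge\frac\varepsilon{16\kappa^2m}.$$
By (10), and since $t$ goes from $\tau$ to $t_*$ on part of $\gamma'$,
$$\ell(\gamma)\ge\frac{c_2}2\int_{\gamma'}t\,|dt|\ge\frac{c_2}4(t_*^2-\tau^2).$$
For $m\ge m_0$ (universal), $\tau=2^{-m}\le t_*/2$, so $\ell(\gamma)\ge\frac{c_2}8t_*^2\ge c_3m^{-2}$ with a universal $c_3>0$. With Step 8,
$$\frac{\ell(\gamma)}{\lambda_G(a,b)}\ge\frac{c_3}{C_1}\cdot\frac{2^m}{m^2}.$$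

**Step 11: choice of $m$.** We express this through $n$. The only condition on $n=K+2$ is $n\ge6(12(m+2)+2)+2=72m+158$. Given a large $n$, take $m=\lfloor(n-158)/72\rfloor$. Then $m\ge\frac{n-230}{72}\ge\frac n{100}$ for $n\ge822$, and $\frac{c_3}{C_1}\frac{2^m}{m^2}\ge2^{m/2}\ge2^{n/200}$ once $n\ge n_0$, a universal number. This proves Theorem 1 with $c_0=\frac{\log2}{200}$. $\blacksquare$

## Chains and the visual size of an arc

We turn to Theorem 2, which says that the exponential growth in $n$ is the worst possible. Let $2\le n=\dim E<\infty$ and let $G$ be $h$-hyperbolic. We may assume $h\ge1$. Put $\eta=\frac1{3h}\le\frac13$ and write $\delta=\delta_G$, $k=k_G$.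

The central step is the following situation: a short arc $\beta$ from $p$ to $p'$, and a point $z$ that in the hyperbolic sense lies near the geodesic from $p$ to $p'$, that is, $(p|p')_z$ is small. We must bound $\delta(z)$ by a multiple of $\ell(\beta)$. A natural start is to take one geodesic from $z$ to $p$ and study how it crosses the annulus around $p$ between the radii $\ell(\beta)$ and $|z-p|$. This alone gives nothing: in the half-plane, with $p=(0,1)$ and $z=(0,1+D_0)$, the vertical segment is a geodesic that crosses such an annulus, however large $D_0$ is. The hypothesis on $(p|p')_z$ must enter. It says that seen from $z$ the arc $\beta$ is large: the geodesics from $z$ to the points of $\beta$ form a whole family that spreads out. All its members must cross the annulus, and volume limits the room there, as in the packing obstruction. The lemma below lets us measure the size of $\beta$ seen from $z$.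

**Lemma A.** Let $z\in G$ and $q(a,b)=e^{-\eta(a|b)_z}$. Then $q(a_0,a_N)\le2\sum_{i=1}^Nq(a_{i-1},a_i)$ for all $a_0,\dots,a_N\in G$, $N\ge1$.

*Proof.* Hyperbolicity gives $q(a,c)\le e^{\eta h}\max\{q(a,b),q(b,c)\}$ with $e^{\eta h}=e^{1/3}$, and $e^{2/3}\le2$. We use induction on $N$; $N=1$ is clear. Let $S$ be the sum and let $p\in\{0,\dots,N-1\}$ be the largest index with $\sum_{i\le p}q(a_{i-1},a_i)\le S/2$. Then $\sum_{i>p+1}q(a_{i-1},a_i)\le S/2$: this is void if $p=N-1$ and follows from the maximality of $p$ otherwise. By induction, $q(a_0,a_p)\le S$ if $p\ge1$ and $q(a_{p+1},a_N)\le S$ if $p+1<N$; also $q(a_p,a_{p+1})\le S$. Using the inequality for $q$ at most twice (omitting void terms), $q(a_0,a_N)\le e^{2/3}S\le2S$. $\square$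

Note that $q(a,a)=e^{-\eta k(z,a)}$ is not $0$, so $q$ is not a metric; this is why equal indices are treated separately below.

## A volume bound for families of geodesics

**Lemma B.** Let $\beta\subset G$ be a rectifiable arc from $p$ to $p'$, $r=\ell(\beta)$, $k(p,p')\ge1$. Let $z\in G$ with $(p|p')_z\le2h$. Then $\delta(z)\le Mr$ with $M=6e^{10^6nh}$.

*Proof.*

**(i) Preliminaries.** We reduce to $z$ far from $\beta$. If some $v\in\beta$ had $\delta(v)\ge4r$, then $\delta\ge3r$ on $\beta$ and $k(p,p')\le\frac13$, a contradiction. So $\delta<4r$ on $\beta$. Let $D_0=|z-p|$. If $D_0\le2e^2r$, then $\delta(z)\le D_0+\delta(p)\le19r\le Mr$. So assume that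
$$T:=\log\frac{D_0}{2r}\ge2 .$$
We have to bound $T$.

**(ii) A parameter on $\beta$.** We parametrize points of $\beta$ by $s\in(0,\frac14]$ so that $|s-s'|$ is controlled by $q$. Since $\beta$ is compact, we can choose consecutive points $p=p_0,p_1,\dots,p_N=p'$ on $\beta$ with $k(p_{i-1},p_i)\le1$. Let $\varphi_0=0$, and for $i\ge1$ let $\varphi_i$ be the infimum of $\sum_\alpha q(p_{i_{\alpha-1}},p_{i_\alpha})$ over chains of indices from $0$ to $i$. Extending a chain by one index shows $|\varphi_i-\varphi_j|\le q(p_i,p_j)$ for $i\ne j$. By Lemma A,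
$$\varphi_N\ge\tfrac12q(p,p')\ge\tfrac12e^{-2\eta h}=\tfrac12e^{-2/3}\ge\tfrac14.$$
For $s\in(0,\frac14]$ let $i(s)=\min\{i:\varphi_i\ge s\}\ge1$ and $p(s)=p_{i(s)}$, a step function of $s$. With $i=i(s)$ we have $\varphi_{i-1}<s\le\varphi_i$. Since $k(p_{i-1},p_i)\le1$, we have $(p_{i-1}|p_i)_z\ge k(z,p_i)-1$, and hence
$$0\le\varphi_i-s\le q(p_{i-1},p_i)\le e^\eta e^{-\eta k(z,p_i)} .$$
Let also $i'=i(s')$. Then $|s-s'|\le(\varphi_i-s)+|\varphi_i-\varphi_{i'}|+(\varphi_{i'}-s')$, where the middle term is at most $q(p_i,p_{i'})$ (it is $0$ if $i=i'$). Since $(a|b)_z\le\min\{k(z,a),k(z,b)\}$, both $e^{-\eta k(z,p_i)}$ and $e^{-\eta k(z,p_{i'})}$ are at most $q(p_i,p_{i'})$. As $1+2e^{1/3}\le4$,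
$$|s-s'|\le4e^{-\eta(p(s)|p(s'))_z}\qquad(s,s'\in(0,\tfrac14]).\tag{13}$$

**(iii) Geodesics from $z$ cross an annulus.** For each $s$ fix a quasihyperbolic geodesic $\gamma_s$ from $z$ to $p(s)$, depending only on $p(s)$; there are finitely many. Let
$$A=\{u\in G:2r\le|u-p|\le D_0\},\qquad g(u)=\frac{\delta(u)}{|u-p|}.$$
On $A$, $\delta(u)\le|u-p|+\delta(p)\le|u-p|+4r\le3|u-p|$. Along $\gamma_s$ the quantity $|u-p|$ goes from $D_0$ to $|p(s)-p|\le r$, and it changes by at most $|du|=\delta\,dk$. Some subarc of $\gamma_s$ lies in $A$ and joins the levels $D_0$ and $2r$, so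
$$\int_{\gamma_s\cap A}g\,dk=\int_{\gamma_s\cap A}\frac{|du|}{|u-p|}\ge\log\frac{D_0}{2r}=T.\tag{14}$$

**(iv) Decomposition of $A$.** We cut $A$ into pieces of quasihyperbolic size about $1$, bound the $g$-values by volume, and bound the share of the family that meets each piece. Let $\{a_i\}$ be a maximal subset of $A$ with pairwise $k$-distances at least $\frac12$; it is countable. By maximality the sets $\{u\in A:k(u,a_i)<\frac12\}$ cover $A$. Removing from each one its predecessors, we partition $A$ into Borel sets $W_i\subset\{u\in A:k(u,a_i)<\frac12\}$.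

*Volume.* If $|u-a_i|<\frac15\delta(a_i)$, then $k(u,a_i)\le\log\frac54<\frac14$ by (3). So the balls $B(a_i,\frac15\delta(a_i))$ are disjoint. As $\frac15\delta(a_i)\le\frac35|a_i-p|$, on such a ball $\frac25|a_i-p|\le|u-p|\le\frac85|a_i-p|$. With Lebesgue (Haar) measure on $E$ and $v$ the volume of the unit ball,
$$v\Big(\frac{g(a_i)}8\Big)^n=v\Big(\frac{\delta(a_i)}5\Big)^n\Big(\frac85|a_i-p|\Big)^{-n}\le\int_{B(a_i,\delta(a_i)/5)}\frac{du}{|u-p|^n}.$$
A ball of radius $\rho$ has volume $v\rho^n$, so summing over $i$ we get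
$$v\sum_i\Big(\frac{g(a_i)}8\Big)^n\le\int_{\frac45r\le|u-p|\le\frac85D_0}\frac{du}{|u-p|^n}=nv\log\frac{2D_0}r=nv(T+\log4).$$
Since $T\ge2>\log4$,
$$\sum_ig(a_i)^n\le8^n\cdot2nT.\tag{15}$$

*Comparison.* Let $u\in W_i$. By (2), $\delta(u)\le e^{1/2}\delta(a_i)$. By (1), $|u-a_i|\le(e^{1/2}-1)\delta(u)\le3(e^{1/2}-1)|u-p|\le2|u-p|$, so $|a_i-p|\le3|u-p|$. Hence
$$g(u)\le3e^{1/2}g(a_i)\le5g(a_i)\qquad(u\in W_i).\tag{16}$$

*Masses.* Let $m_i=\int_0^{1/4}l_k(\gamma_s\cap W_i)\,ds$ and $R_i=k(z,a_i)$. Since $W_i$ has $k$-diameter at most $1$ and $\gamma_s$ is a geodesic, $l_k(\gamma_s\cap W_i)\le1$. If $u\in\gamma_s\cap W_i$ and $u'\in\gamma_{s'}\cap W_i$, then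
$$k(p(s),p(s'))\le k(z,p(s))-k(z,u)+1+k(z,p(s'))-k(z,u'),$$
so $(p(s)|p(s'))_z\ge\frac12\big(k(z,u)+k(z,u')-1\big)\ge R_i-1$, because $k(z,u),k(z,u')\ge R_i-\frac12$. By (13), $|s-s'|\le4e^\eta e^{-\eta R_i}\le6e^{-\eta R_i}$. So the set of $s$ for which $\gamma_s$ meets $W_i$ has diameter at most $6e^{-\eta R_i}$, and
$$m_i\le6e^{-\eta R_i}.\tag{17}$$
Also, for integers $j\ge0$, the sets $W_i$ with $j\le R_i<j+1$ are disjoint and lie where $j-\frac12<k(z,\cdot)<j+\frac32$. A geodesic from $z$ has $k$-length at most $2$ there, so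
$$\sum_{j\le R_i<j+1}m_i\le\int_0^{1/4}l_k\big(\gamma_s\cap\{j-\tfrac12<k(z,\cdot)<j+\tfrac32\}\big)\,ds\le\tfrac12.\tag{18}$$

**(v) Hölder's inequality.** We combine (14)–(18). Integrating (14) over $s$ and using (16),
$$\frac T4\le\int_0^{1/4}\!\!\int_{\gamma_s\cap A}g\,dk\,ds\le5\sum_ig(a_i)m_i\le5\Big(\sum_ig(a_i)^n\Big)^{1/n}\Big(\sum_im_i^{\frac n{n-1}}\Big)^{\frac{n-1}n}.$$
Write $m_i^{n/(n-1)}=m_i\cdot m_i^{1/(n-1)}$; use (17) for the second factor and (18) for the sum of the first factors over each layer $j\le R_i<j+1$. Since $\frac12\cdot6^{1/(n-1)}\le3$ and $\frac1{1-e^{-x}}\le1+\frac1x$ for $x>0$ (because $e^x\ge1+x$),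
$$\sum_im_i^{\frac n{n-1}}\le\sum_{j\ge0}\tfrac12\big(6e^{-\eta j}\big)^{\frac1{n-1}}\le\frac3{1-e^{-\eta/(n-1)}}\le3\Big(1+\frac{n-1}\eta\Big)\le\frac{3n}\eta.$$
With (15), $T\le20\cdot8\,(2nT)^{1/n}(3n/\eta)^{(n-1)/n}$. Divide by $T^{1/n}$, raise to the power $\frac n{n-1}\le2$, and use $(2n)^{1/(n-1)}\le4$ and $\frac1\eta=3h$:
$$T\le160^{\frac n{n-1}}(2n)^{\frac1{n-1}}\frac{3n}\eta\le160^2\cdot4\cdot3\cdot\frac n\eta=921600\,nh\le10^6nh.$$
Hence $\delta(z)\le D_0+\delta(p)\le2re^T+4r\le6re^T\le Mr$. $\square$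

## Cutting a geodesic and its competitor into matching pieces

We prove Theorem 2. Since subarcs of geodesics are geodesics, it suffices to show: if $\gamma$ is a quasihyperbolic geodesic from $x$ to $y\ne x$ and $\alpha$ is a rectifiable arc from $x$ to $y$ in $G$, then $\ell(\gamma)\le c'\ell(\alpha)$. Put $L=k(x,y)$ and $L_0=2h+2$. By (2), if $k(u,\cdot)\le L_0$ on a piece of $\gamma$ starting at $u$ and of $k$-length at most $L_0$, that piece has length $\int\delta\,dk\le L_0e^{L_0}\delta(u)$.

**Case $L<L_0$.** Here local estimates suffice. Let $\rho=\ell(\alpha)$. If $\rho\ge\delta(x)/4$, then $\ell(\gamma)\le L_0e^{L_0}\delta(x)\le4L_0e^{L_0}\rho$. If $\rho<\delta(x)/4$, then $\delta\ge\frac34\delta(x)$ on $\alpha$, so $L\le\frac{4\rho}{3\delta(x)}\le\frac13$, and $\ell(\gamma)\le e^{1/3}\delta(x)L\le\frac43e^{1/3}\rho\le2\rho$.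

**Case $L\ge L_0$.** We pair pieces of $\gamma$ with non-overlapping pieces of $\alpha$ and apply Lemma B to each pair. Let $N\ge1$ be the integer with $NL_0\le L<(N+1)L_0$. For $0\le i\le N$ let $u_i\in\gamma$ be the point with $k(x,u_i)=iL_0$. The function $\theta(p)=(p|y)_x$ is continuous on $\alpha$ with $\theta(x)=0$ and $\theta(y)=L$. Let $p_i$ be the last point of $\alpha$, from $x$ to $y$, with $\theta(p_i)=iL_0$; it exists by the intermediate value theorem. After $p_i$, $\theta$ runs from $iL_0$ to $L$, so for $i<N$ it takes the value $(i+1)L_0$ there. Hence $p_0,p_1,\dots,p_N$ occur in this order along $\alpha$.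

Fix $i<N$ and write $p=p_i$, $p'=p_{i+1}$, $u=u_i$, $t=iL_0$. We check the hypotheses of Lemma B for $\beta=\alpha[p_i,p_{i+1}]$ and $z=u$.

First, $\theta$ is $1$-Lipschitz with respect to $k$, so $k(p,p')\ge L_0\ge1$.

Next, $k(x,u)=t$ and $k(u,y)=L-t$ since $u\in\gamma$. For every $a\in G$,
$$(a|y)_x-(a|u)_x=\tfrac12\big(L-k(a,y)-t+k(a,u)\big)=(a|y)_u.\tag{19}$$
Also $(y|u)_x=\frac12(L+t-(L-t))=t$ and $(p|y)_x=t$. Hyperbolicity at $x$ gives
$$(p|u)_x\ge\min\{(p|y)_x,(y|u)_x\}-h=t-h,$$
so $(p|y)_u\le h$ by (19). As $(p'|u)_x\le k(x,u)=t$ and $(p'|y)_x=t+L_0$, (19) gives $(p'|y)_u\ge L_0$. Finally, hyperbolicity at $u$ gives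
$$h\ge(p|y)_u\ge\min\{(p|p')_u,(p'|y)_u\}-h.$$
So the minimum is at most $2h$, and since $(p'|y)_u\ge L_0>2h$, we obtain $(p|p')_u\le2h$.

Lemma B gives $\delta(u_i)\le Mr_i$ with $r_i=\ell(\alpha[p_i,p_{i+1}])$. Hence $\ell(\gamma[u_i,u_{i+1}])\le L_0e^{L_0}\delta(u_i)\le L_0e^{L_0}Mr_i$ for $0\le i<N$. The last piece of $\gamma$ has $k$-length less than $L_0$, and by (2)
$$\ell(\gamma[u_N,y])\le L_0e^{L_0}\delta(u_N)\le L_0e^{2L_0}\delta(u_{N-1})\le L_0e^{2L_0}Mr_{N-1}.$$
The arcs $\alpha[p_i,p_{i+1}]$ do not overlap, so $\sum_ir_i\le\ell(\alpha)$, and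
$$\ell(\gamma)\le2L_0e^{2L_0}M\,\ell(\alpha).$$

As $L_0\le4h$, $h\ge1$ and $M=6e^{10^6nh}$, the factor is at most $48h\,e^{8h}e^{10^6nh}\le e^{2\cdot10^6nh}$; the factors $4L_0e^{L_0}$ and $2$ of the first case are smaller. So $\ell(\gamma)\le e^{2\cdot10^6nh}\ell(\alpha)$ in both cases, and taking the infimum over $\alpha$ proves Theorem 2 with $C=2\cdot10^6$. $\blacksquare$
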